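\title{Automatic continuity of dense range homomorphisms into strongly semisimple algebras admitting power-associativity}

\begin{abstract}
We prove that every homomorphism with dense range from a complete normed algebra, not assumed associative, into a complete normed strongly semisimple algebra admitting power-associativity is continuous. The analytic core is the inequality $r(\Phi(a))\le\|a\|$ for the spectral radius of the image, which holds for every homomorphism $\Phi$ from an arbitrary complete normed algebra into a complete normed algebra admitting power-associativity. It follows from an identity for the multiplication operators of a commutative power-associative algebra in characteristic zero, which takes over the role that the Jordan identity plays for Jordan algebras.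
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\mathbb K$ is $\mathbb R$ or $\mathbb C$. An \emph{algebra} is a vector space with a bilinear product, which is not assumed to be associative. Ideals are two-sided, and a \emph{homomorphism} is a linear multiplicative map, with no continuity assumed. A \emph{normed algebra} is an algebra over $\mathbb K$ with a norm such that $\|xy\|\le\|x\|\|y\|$; it is \emph{complete} if the norm is complete. We write $L_b$ for the operator $x\mapsto bx$, so that $\|L_b\|\le\|b\|$ in a normed algebra. The identity operator is $I$, and a scalar $\zeta$ also stands for $\zeta I$.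

When is a homomorphism $\Phi:A\to B$ of complete normed algebras forced to be continuous? The smallest case is $B=\mathbb K$. Let $\varphi:A\to\mathbb K$ be a homomorphism and suppose that $\zeta=\varphi(a)$ satisfies $|\zeta|>\|a\|$. Recall that if $S$ is an operator of norm less than $1$ on a Banach space, then $I-S$ is bijective, with inverse the Neumann series $\sum_n S^n$. Hence $\zeta-L_a$ is bijective on $A$, and $a=\zeta h-ah$ for some $h\in A$. Applying $\varphi$ gives $\zeta=(\zeta-\varphi(a))\varphi(h)=0$, which is absurd. So $|\varphi(a)|\le\|a\|$ for all $a$. Nothing about $A$ was used except completeness; the work was done by the arithmetic of the range. One is led to guess that the same holds when $B$ is assembled from simple unital algebras and a single element of $B$ has a spectral radius. The following definitions make these two requirements precise.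

An algebra is \emph{simple} if it is nonzero and has no ideals other than $0$ and itself. The \emph{strong radical} of $B$ is the intersection of all ideals $M$ of $B$ such that $B/M$ is simple and unital (it is $B$ if there is no such $M$), and $B$ is \emph{strongly semisimple} if its strong radical is zero. Thus in a strongly semisimple algebra every nonzero element survives in some simple unital quotient.

An algebra is \emph{power-associative} if the subalgebra generated by any one element is associative. For an algebra $A$, let $A^{\mathrm{sym}}$ be the same vector space with the commutative product $a\circ b=\frac12(ab+ba)$. If $A$ is normed, then $\|a\circ b\|\le\|a\|\|b\|$, and a homomorphism $A\to B$ is also a homomorphism $A^{\mathrm{sym}}\to B^{\mathrm{sym}}$. We say that $A$ \emph{admits power-associativity} if $A^{\mathrm{sym}}$ is power-associative. Power-associative algebras have this property. So do Jordan-admissible algebras, that is, those $A$ for which $A^{\mathrm{sym}}$ is a \emph{Jordan algebra}: a commutative algebra satisfying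 $x^2(xy)=x(x^2y)$, or equivalently $L_{x^2}L_x=L_xL_{x^2}$.

In any algebra $A$, powers are taken in $A^{\mathrm{sym}}$ and are defined by $a^1=a$, $a^{n+1}=a\circ a^n$. The algebra $A$ admits power-associativity exactly when
\begin{equation}\label{eq:powers}
a^i\circ a^j=a^{i+j}\qquad(a\in A,\ i,j\ge1):
\end{equation}
the condition is necessary, and when it holds the span of the powers of $a$ is an associative subalgebra of $A^{\mathrm{sym}}$. If $B$ is normed and admits power-associativity, then $\|b^{m+n}\|\le\|b^m\|\|b^n\|$, so the \emph{spectral radius}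
\[
r(b)=\lim_{n\to\infty}\|b^n\|^{1/n}
\]
exists for every $b\in B$.

Rickart's theorem, in its extension by Putter and Yood to the Jordan case, says that dense range homomorphisms from complete normed Jordan algebras into complete normed strongly semisimple algebras are continuous. More generally, this is known when the domain is a complete normed algebra admitting power-associativity and the range is any complete normed strongly semisimple algebra. It is conjectured in \cite{NANA} that the algebraic hypothesis can be moved from the domain to the range. We prove this conjecture. The proof does not use the results just quoted.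

\begin{theorem}\label{thm:main}
Let $B$ be a complete normed strongly semisimple algebra over $\mathbb K$ admitting power-associativity. Then every homomorphism with dense range from a complete normed algebra over $\mathbb K$ to $B$ is continuous.
\end{theorem}

The discontinuity of a linear map $\Phi:A\to B$ is measured by its \emph{separating space}
\[
\mathfrak S(\Phi)=\{b\in B:\ \text{there are } a_n\in A \text{ with } a_n\to0 \text{ and } \Phi(a_n)\to b\}.
\]
By the closed graph theorem, a linear map between Banach spaces is continuous if and only if its separating space is zero. Theorem~\ref{thm:main} is a consequence of a bound on $\mathfrak S(\Phi)$ that needs power-associativity only for some quotients of $B$.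

\begin{theorem}\label{thm:sep}
Let $A$ and $B$ be complete normed algebras over $\mathbb K$ and let $\Phi:A\to B$ be a homomorphism with dense range. Then $\mathfrak S(\Phi)$ is contained in every ideal $M$ of $B$ such that $B/M$ is simple, unital and admits power-associativity. If these ideals $M$ have zero intersection, then $\Phi$ is continuous.
\end{theorem}

The analytic step is the analogue of the inequality $|\varphi(a)|\le\|a\|$ found above. It needs no density.

\begin{theorem}\label{thm:radius}
Let $A$ be a complete normed algebra over $\mathbb K$, let $B$ be a complete normed algebra over $\mathbb K$ admitting power-associativity, and let $\Phi:A\to B$ be a homomorphism. Then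
\[
r(\Phi(a))\le\liminf_{n\to\infty}\|a^n\|^{1/n}\le\|a\|\qquad(a\in A).
\]
\end{theorem}

The constant $1$ cannot be improved, as the identity map of $\mathbb K$ shows. Theorem~\ref{thm:radius} rests in turn on a purely algebraic identity. For an element $x$ of a commutative algebra put
\[
U_x=2L_x^2-L_{x^2},
\]
and if the algebra is unital and power-associative over a field $\mathbb F$, let $\mathbb F[x]$ be the span of $x^0=1,x,x^2,\dots$.

\begin{theorem}\label{thm:identity}
Let $D$ be a commutative power-associative algebra with unit over a field $\mathbb F$ of characteristic $0$. Let $x\in D$ and $T=L_x$, let $\lambda$ be a central indeterminate, and write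
\[
(\lambda-T)^6(\lambda^2-2\lambda T+U_x)^2=\sum_{i=0}^{10}W_i\lambda^{10-i},\qquad W_i\in\operatorname{End}(D),\quad W_{10}=T^6U_x^2 .
\]
Then $\sum_{i=0}^{10}L_{qx^{10-i}}W_i=0$ for every $q\in\mathbb F[x]$.
\end{theorem}

We argue backwards along this chain. Section~\ref{sec:sep} derives Theorems~\ref{thm:main} and~\ref{thm:sep} from Theorem~\ref{thm:radius}. Section~\ref{sec:radius} shows what kind of identity Theorem~\ref{thm:radius} requires, finds it by hand when $B$ is associative, and derives Theorem~\ref{thm:radius} from Theorem~\ref{thm:identity}. Section~\ref{sec:identity} proves Theorem~\ref{thm:identity}. Section~\ref{sec:hyp} gives a version without dense range and examples that test the hypotheses.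

\section{The separating space and simple unital quotients}\label{sec:sep}

The plan is to pass to a simple unital quotient $B/M$. There the separating space, being an ideal, is either zero or contains the unit, and Theorem~\ref{thm:radius} excludes the second possibility. Two lemmas make this plan legitimate.

\begin{lemma}\label{lem:ideal}
Let $\Phi:A\to B$ be a homomorphism of normed algebras with dense range. Then $\mathfrak S(\Phi)$ is a closed ideal of $B$.
\end{lemma}

\begin{proof}
The set $\mathfrak S(\Phi)$ is a subspace because $\Phi$ is linear. If $b_k\in\mathfrak S(\Phi)$ and $b_k\to b$, choose $a_k$ with $\|a_k\|<1/k$ and $\|\Phi(a_k)-b_k\|<1/k$; then $a_k\to0$ and $\Phi(a_k)\to b$. So $\mathfrak S(\Phi)$ is closed. Let $a_n\to0$, $\Phi(a_n)\to b$ and $a\in A$. Then $aa_n\to0$ and $\Phi(aa_n)=\Phi(a)\Phi(a_n)\to\Phi(a)b$, so $\Phi(a)b\in\mathfrak S(\Phi)$. Since $\Phi(A)$ is dense and $\mathfrak S(\Phi)$ is closed, $Bb\subseteq\mathfrak S(\Phi)$. The products $a_na$ give $bB\subseteq\mathfrak S(\Phi)$ in the same way.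
\end{proof}

\begin{lemma}\label{lem:closed}
Let $B$ be a complete normed algebra and $M$ an ideal of $B$ such that $B/M$ is simple and unital. Then $M$ is closed.
\end{lemma}

\begin{proof}
The closure $\overline M$ is an ideal containing $M$, so $\overline M=M$ or $\overline M=B$ by simplicity of $B/M$. Suppose $\overline M=B$. Let $u+M$ be the unit of $B/M$, choose $m\in M$ with $\|u-m\|<1$, and put $f=u-m$. Then $I-L_f$ is bijective on $B$. On the other hand $f+M$ is the unit of $B/M$, so $b-fb\in M$ for all $b\in B$. Hence $B=M$, which contradicts $B/M\ne0$.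
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sep}, assuming Theorem~\ref{thm:radius}]
Let $M$ be as in the statement and suppose $\mathfrak S(\Phi)\not\subseteq M$. By Lemma~\ref{lem:closed}, $C=B/M$ with the quotient norm is a complete normed algebra; it is simple, has a unit $1\neq0$, and admits power-associativity. The quotient map $\pi:B\to C$ is continuous and onto, so $\Psi=\pi\Phi$ has dense range and $\mathfrak S(\Psi)\supseteq\pi(\mathfrak S(\Phi))\neq0$. By Lemma~\ref{lem:ideal} and simplicity, $\mathfrak S(\Psi)=C$. So there is $a\in A$ with $\|a\|<\frac12$ such that $c=\Psi(a)$ satisfies $\|1-c\|<\frac12$, and $r(c)<\frac12$ by Theorem~\ref{thm:radius}.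

These inequalities are incompatible. Fix $\theta<\frac12$ larger than both $r(c)$ and $\|1-c\|$. There is a constant $K$ with $\|c^k\|\le K\theta^k$ and $\|(1-c)^k\|\le K\theta^k$ for all $k\ge0$, where zeroth powers are $1$. The span of $1,c,c^2,\dots$ is a commutative associative subalgebra of $C^{\mathrm{sym}}$, so the binomial theorem applies to $1=\bigl((1-c)+c\bigr)^n$ and gives
\[
\|1\|\le\sum_{k=0}^n\binom nk\|(1-c)^k\|\,\|c^{n-k}\|\le K^2(2\theta)^n\longrightarrow0,
\]
although $1\ne0$. Hence $\mathfrak S(\Phi)\subseteq M$. If these ideals $M$ have zero intersection, then $\mathfrak S(\Phi)=0$ and $\Phi$ is continuous by the closed graph theorem.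
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $B$ admits power-associativity, so does every quotient $B/M$, because $(B/M)^{\mathrm{sym}}$ is a homomorphic image of $B^{\mathrm{sym}}$ and \eqref{eq:powers} passes to images. The ideals $M$ of Theorem~\ref{thm:sep} are then all those with $B/M$ simple and unital, and $\mathfrak S(\Phi)$ is contained in the strong radical of $B$. When $B$ is strongly semisimple, $\Phi$ is continuous.
\end{proof}

\section{The spectral radius of the image}\label{sec:radius}

\subsection*{Reduction to the commutative complex unital case}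

We use, here and in Section~\ref{sec:identity}, the following fact: if $c_0,\dots,c_N$ are vectors over an infinite field and $\sum_kc_ks^k=0$ for all scalars $s$, then all $c_k$ vanish (evaluate at $N+1$ distinct scalars and invert the Vandermonde matrix).

\begin{lemma}\label{lem:reduction}
It suffices to prove Theorem~\ref{thm:radius} when $\mathbb K=\mathbb C$, both algebras are commutative and have units of norm $1$, and $\Phi(1)=1$.
\end{lemma}

\begin{proof}
We enlarge or modify $A$, $B$ and $\Phi$ in three steps. None of them changes the elements $a^n$, $\Phi(a)^n$ or their norms, so none changes the quantities in the theorem.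

First replace $A$, $B$ by $A^{\mathrm{sym}}$, $B^{\mathrm{sym}}$. Now both algebras are commutative and $B$ is power-associative.

Next replace $A$ by $\mathbb K1\oplus A$ with $\|\xi1+a\|=|\xi|+\|a\|$, do the same for $B$, and extend $\Phi$ by $\xi1+a\mapsto\xi1+\Phi(a)$. The new algebras are complete normed algebras and the new map is a unital homomorphism. The new $B$ is power-associative, since $\xi1+b$ lies in the span of $1,b,b^2,\dots$, which is an associative subalgebra.

Finally, let $\mathbb K=\mathbb R$. On the complexification $A_{\mathbb C}=A\oplus iA$ take the projective tensor norm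
\[
\|X\|=\inf\Bigl\{\sum_j|\xi_j|\,\|a_j\| :\ X=\sum_j\xi_ja_j,\ \xi_j\in\mathbb C,\ a_j\in A\Bigr\}.
\]
Multiplying two representations shows that it is submultiplicative. If $u+iv=\sum_j\xi_ja_j$, then $u=\sum_j(\operatorname{Re}\xi_j)a_j$ and $v=\sum_j(\operatorname{Im}\xi_j)a_j$, so $\max(\|u\|,\|v\|)\le\|u+iv\|\le\|u\|+\|v\|$. Hence the norm is complete and extends the norm of $A$. Do the same for $B$, and extend $\Phi$ by $u+iv\mapsto\Phi(u)+i\Phi(v)$. To see that $B_{\mathbb C}$ is power-associative, fix $u,v\in B$ and $m,n\ge1$. By bilinearity,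
\[
(u+sv)^m(u+sv)^n-(u+sv)^{m+n}=\sum_kc_ks^k\qquad(s\in\mathbb C)
\]
with $c_k\in B$ independent of $s$. The left side vanishes for real $s$, so all $c_k$ are zero; now put $s=i$.
\end{proof}

For the rest of this section $A$ and $D$ are complete normed commutative complex algebras with units of norm $1$, $D$ is power-associative, and $\Phi:A\to D$ is a unital homomorphism. We fix $a\in A$ and put $c=\Phi(a)$.

\subsection*{What the domain gives and what the range gives}

In $A$ there is no spectral theory for elements, since the powers of $a$ obey no law. There is, however, a spectral theory for the operators built from $L_a$ and $L_{a^2}$, and $\Phi$ intertwines them with the corresponding operators on $D$.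

\begin{lemma}\label{lem:domain}
Let $\zeta\in\mathbb C$ with $|\zeta|>3\|a\|$, and let $e=\zeta1-c$. If $W$ is a finite product of factors each equal to $L_e$ or $U_e$, then $Wh=1$ for some $h\in D$.
\end{lemma}

\begin{proof}
Let $f=\zeta1-a\in A$. Then $\Phi(f)=e$ and $\Phi(f^2)=e^2$, so $\Phi L_f=L_e\Phi$ and $\Phi U_f=U_e\Phi$. Let $\Omega$ be the operator on $A$ obtained from $W$ by replacing $e$ with $f$; then $\Phi\Omega=W\Phi$. Since $f^2=\zeta^21-2\zeta a+a^2$,
\[
L_f=\zeta-L_a,\qquad U_f=2(\zeta-L_a)^2-(\zeta^2-2\zeta L_a+L_{a^2})=\zeta^2-2\zeta L_a+2L_a^2-L_{a^2}.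
\]
With $\epsilon=\|a\|/|\zeta|<\frac13$ we get $\|I-\zeta^{-1}L_f\|\le\epsilon<1$ and $\|I-\zeta^{-2}U_f\|\le2\epsilon+3\epsilon^2<1$. As $A$ is complete, $L_f$, $U_f$ and hence $\Omega$ are bijective. Put $h=\Phi(\Omega^{-1}1)$; then $Wh=\Phi(1)=1$.
\end{proof}

In $D$, power-associativity makes the usual spectral theory of $c$ available. It tells us that for a suitable $\zeta$ of modulus $r(c)$ the element $\zeta1-c$ almost annihilates polynomials of norm near $1$.

\begin{lemma}\label{lem:range}
Suppose $r(c)>0$. Then there are $\zeta\in\mathbb C$ with $|\zeta|=r(c)$ and, with $e=\zeta1-c$, elements $q_n\in\mathbb C[e]$ such that $\|q_n\|\to1$ and $q_ne\to0$.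
\end{lemma}

\begin{proof}
The closure $P$ of $\mathbb C[c]=\mathbb C[e]$ in $D$ is associative by continuity of the product, so it is a commutative unital complex Banach algebra. In such an algebra the spectrum $\operatorname{Sp}(c)$, the set of $\xi\in\mathbb C$ with $\xi1-c$ not invertible, is nonempty and compact, and $\max\{|\xi|:\xi\in\operatorname{Sp}(c)\}=\lim\|c^n\|^{1/n}=r(c)$. Choose $\zeta\in\operatorname{Sp}(c)$ with $|\zeta|=r(c)$. The numbers $\zeta_n=(1+\frac1n)\zeta$ lie outside the spectrum; let $g_n=(\zeta_n1-c)^{-1}\in P$ and $\kappa_n=\|g_n\|$. The element $e=(\zeta_n1-c)\bigl(1+(\zeta-\zeta_n)g_n\bigr)$ is not invertible, so $|\zeta-\zeta_n|\kappa_n\ge1$, that is, $\kappa_n\ge n/|\zeta|$. The elements $\tilde q_n=g_n/\kappa_n$ have norm $1$, and $\tilde q_ne=(\zeta-\zeta_n)\tilde q_n+\kappa_n^{-1}1\to0$. Choose $q_n\in\mathbb C[e]$ with $\|q_n-\tilde q_n\|<1/n$.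
\end{proof}

\subsection*{The identity that connects them}

Suppose $r(c)>3\|a\|$, and take $\zeta$, $e$, $q_n$ as in Lemma~\ref{lem:range}. For any product $W$ as in Lemma~\ref{lem:domain} we have $Wh=1$ and therefore $q_n=L_{q_n}Wh$. This contradicts $\|q_n\|\to1$ as soon as, for one such $W$ and some constant $K$,
\begin{equation}\label{eq:estimate}
\|L_qW\|\le K\|qe\|\qquad(q\in\mathbb C[e]).
\end{equation}
The vector $h$ is not known to lie in the associative subalgebra $P$, so \eqref{eq:estimate} has to be an estimate for operators on all of $D$. This is the whole difficulty.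

If $D$ is associative, $W=L_e$ works, because $L_qL_e=L_{qe}$. The next case is $D=R^{\mathrm{sym}}$ with $R$ an associative unital algebra, and here $W=L_e$ fails. In $R=M_2(\mathbb C)$, with matrix units $E_{ij}$, take $e=q=E_{12}$ and $h=2E_{21}$. Then $e\circ h=E_{11}+E_{22}=1$ and $q\circ e=0$, but $L_qL_eh=q\ne0$. So the equation $L_eh=1$ carries no spectral information: it holds for a nilpotent $e$. The operator $U_e$ repairs this. Writing the product of $R$ by juxtaposition,
\[
U_eh=2\,e\circ(e\circ h)-e^2\circ h=\tfrac12(e^2h+2ehe+he^2)-\tfrac12(e^2h+he^2)=ehe .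
\]
For $q\in\mathbb C[e]$ we have $qe=eq$, so $L_qU_eh=\frac12(qehe+eheq)$, and each term contains the factor $qe$. In terms of the product $\circ$,
\[
2\,(qe)\circ(e\circ h)-(qe^2)\circ h=\tfrac12(qe^2h+qehe+ehqe+hqe^2)-\tfrac12(qe^2h+hqe^2)=L_qU_eh .
\]
Thus
\begin{equation}\label{eq:jordan}
L_{qe^2}-2L_{qe}L_e+L_qU_e=0,
\end{equation}
and \eqref{eq:estimate} holds with $W=U_e$ and $K=3\|e\|$.

The coefficients $I$, $-2L_e$, $U_e$ in \eqref{eq:jordan} are those of the polynomial $\lambda^2-2\lambda L_e+U_e$, just as $L_{qe}-L_qL_e=0$ has the coefficients of $\lambda-L_e$. We shall see in Section~\ref{sec:identity} that \eqref{eq:jordan} holds in Jordan algebras and can fail in commutative power-associative algebras. Theorem~\ref{thm:identity} says that a product of six factors of the one kind and two of the other always suffices.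

\begin{proof}[Proof of Theorem~\ref{thm:radius}, assuming Theorem~\ref{thm:identity}]
We first show $r(\Phi(a))\le3\|a\|$ for all $a$. Apply Theorem~\ref{thm:identity} with $x=e$. The operators $W_i$ are polynomials in $L_e$ and $L_{e^2}$, hence bounded, and $W=W_{10}=L_e^6U_e^2$ is a product of the kind allowed in Lemma~\ref{lem:domain}. For $q\in\mathbb C[e]$,
\[
\|L_qW\|=\Bigl\|\sum_{i=0}^9L_{(qe)e^{9-i}}W_i\Bigr\|\le K\|qe\|,\qquad K=\sum_{i=0}^9\|e^{9-i}\|\,\|W_i\|.
\]
So \eqref{eq:estimate} holds, and $r(c)>3\|a\|$ would give $\|q_n\|=\|L_{q_n}Wh\|\le K\|q_ne\|\|h\|\to0$, a contradiction.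

The constant $3$ is removed by passing to powers. By induction $\Phi(a^n)=c^n$, and $(c^n)^m=c^{nm}$ gives $r(c^n)=r(c)^n$. The inequality just proved, applied to $a^n$, yields $r(c)\le(3\|a^n\|)^{1/n}$ for every $n$, so $r(c)\le\liminf_n\|a^n\|^{1/n}$. Finally $\|a^n\|\le\|a\|^n$.
\end{proof}

\section{An operator identity in power-associative algebras}\label{sec:identity}

Let $D$, $\mathbb F$, $x$, $T$ be as in Theorem~\ref{thm:identity}. Put $E=\operatorname{End}(D)$ and $L_n=L_{x^n}$, so $L_0=I$ and $L_1=T$.

\subsection*{Generating functions}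

We work in the ring of formal series $\sum_{k\le N}c_k\lambda^k$ with $c_k\in E$ and $\lambda$ central; the \emph{degree} of a nonzero series is the largest $k$ with $c_k\neq0$. Infinite sums of series whose degrees tend to $-\infty$ converge. Let
\[
\mathcal L(\lambda)=\sum_{n\ge0}L_n\lambda^{-n-1},\qquad \sigma=\lambda-T,\qquad Q=\lambda^2-2\lambda T+U_x .
\]
Formally, these are $L_{(\lambda-x)^{-1}}$, $L_{\lambda-x}$ and $U_{\lambda-x}$. The series $\sigma$ is invertible, with $\sigma^{-1}=\sum_{n\ge0}T^n\lambda^{-n-1}$, and $\sigma^{k}$ has leading term $\lambda^{k}$ for $k\in\mathbb Z$.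

For a polynomial $W(\lambda)=\sum_{i=0}^NW_i\lambda^{N-i}$ over $E$, the coefficient of $\lambda^{-k-1}$ $(k\ge0)$ in $\mathcal L(\lambda)W(\lambda)$ is $\sum_iL_{k+N-i}W_i$. Since the $x^k$ span $\mathbb F[x]$,
\begin{equation}\label{eq:dictionary}
\mathcal L(\lambda)W(\lambda)\text{ is a polynomial in }\lambda\iff\sum_{i=0}^NL_{qx^{N-i}}W_i=0\text{ for all }q\in\mathbb F[x].
\end{equation}
So we must show that $\mathcal L(\lambda)\sigma^6Q^2$ is a polynomial.

Power-associativity is a statement about elements, and we need statements about operators. These come from differentiating $x^ix^j=x^{i+j}$ with respect to $x$. For $\eta\in D$ and $s\in\mathbb F$, $(x+s\eta)^n$ is a polynomial in $s$ with constant term $x^n$; let $\Delta_n\eta$ be the coefficient of $s$. From $(x+s\eta)^{n+1}=(x+s\eta)(x+s\eta)^n$ we get $\Delta_0=0$ and $\Delta_{n+1}=T\Delta_n+L_n$, so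
\[
\Delta_1=I,\qquad\Delta_2=2T,\qquad\Delta_3=2T^2+L_2 .
\]
The field $\mathbb F$ is infinite, so we may compare coefficients of $s$ in $(x+s\eta)^i(x+s\eta)^j=(x+s\eta)^{i+j}$:
\begin{equation}\label{eq:leibniz}
L_i\Delta_j+L_j\Delta_i=\Delta_{i+j}\qquad(i,j\ge0).
\end{equation}
This is the only form in which power-associativity is used below.

Let $\Delta(\lambda)=\sum_{n\ge0}\Delta_n\lambda^{-n-1}$. The deviation from associativity is recorded by the operator $\alpha$ and the derivation $'$ defined by
\[
\alpha=L_2-T^2,\qquad X'=XT-TX=\sigma X-X\sigma .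
\]
Note that $\lambda'=T'=\sigma'=0$, and that $U_x=T^2-\alpha$ gives
\[
Q=\sigma^2-\alpha .
\]
Put $\beta=\alpha'=L_2T-TL_2$ and $\gamma=\alpha''$. Finally let
\[
\mathcal HX=X''+\alpha X,\qquad v_n=\mathcal H^nI\in E,
\]
so that $v_0=I$, $v_1=\alpha$, $v_2=\gamma+\alpha^2$.

\begin{lemma}\label{lem:expansion}
We have $\mathcal L(\lambda)=\sigma\Delta(\lambda)$ and $\Delta(\lambda)=\sum_{n\ge0}v_n\sigma^{-2n-2}$.
\end{lemma}

\begin{proof}
Write $\mathcal L$, $\Delta$ for the two series. Multiply \eqref{eq:leibniz} with $i=1$ by $\lambda^{-j-1}$ and sum over $j\ge0$: this gives $\lambda\Delta=T\Delta+\mathcal L$, the first claim. The same with $i=2$ gives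
\[
\lambda^2\Delta-I=L_2\Delta+2\mathcal LT=(T^2+\alpha)\Delta+2\sigma\Delta T.
\]
Substitute $T=\lambda-\sigma$. Then $T^2\Delta=\lambda^2\Delta-2\lambda\sigma\Delta+\sigma^2\Delta$ and $2\sigma\Delta T=2\lambda\sigma\Delta-2\sigma\Delta\sigma$, so $-I=\sigma^2\Delta-2\sigma\Delta\sigma+\alpha\Delta$. Since $\Delta''=\sigma^2\Delta-2\sigma\Delta\sigma+\Delta\sigma^2$, this is the equation
\[
\Delta\sigma^2=I+\mathcal H\Delta .
\]
Because $\sigma'=0$, we have $\mathcal H(X\sigma^k)=(\mathcal HX)\sigma^k$. Hence $\tilde\Delta=\sum_nv_n\sigma^{-2n-2}$ satisfies $\mathcal H\tilde\Delta=\sum_nv_{n+1}\sigma^{-2n-2}=\tilde\Delta\sigma^2-I$, the same equation. The difference $X=\Delta-\tilde\Delta$ satisfies $X=(\mathcal HX)\sigma^{-2}$. The map $\mathcal H$ does not raise the degree, so a nonzero $X$ would have degree at most its own degree minus $2$. Thus $X=0$.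
\end{proof}

\subsection*{The Jordan case and its failure}

If $D$ is a Jordan algebra, then $\beta=0$: $\alpha$ commutes with $\sigma$, $v_n=\alpha^n$, and Lemma~\ref{lem:expansion} is a geometric series, $\Delta(\lambda)=(\sigma^2-\alpha)^{-1}=Q^{-1}$. Then $\mathcal L(\lambda)Q=\sigma$ is a polynomial, and \eqref{eq:dictionary} gives \eqref{eq:jordan}. Conversely, \eqref{eq:jordan} forces $\beta=0$. Indeed, $T\Delta_3+L_3=\Delta_4=2L_2\Delta_2$ by \eqref{eq:leibniz}, so $L_3=4L_2T-2T^3-TL_2$, and the left side of \eqref{eq:jordan} for $e=q=x$ is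
\[
L_3-2L_2T+T(2T^2-L_2)=2\beta .
\]

\begin{example}\label{ex:nonjordan}
Let $N$ be the commutative algebra with basis $x,u,\eta_1,\eta_2,\eta_3,\eta_4$ and products of basis elements $xx=u$, $x\eta_i=\eta_{i+1}$ $(i=1,2,3)$, $u\eta_1=2\eta_3$, $u\eta_2=\eta_4$, all others zero. It is graded by $\deg x=1$, $\deg u=2$, $\deg\eta_i=i$. Products of five or more elements vanish, so \eqref{eq:powers} reduces to $X^2X^2=X^4$, and only the degree-one part $X=sx+t\eta_1$ contributes. We find $X^2=s^2u+2st\eta_2$, $X^3=4s^2t\eta_3$ and $X^4=4s^3t\eta_4=X^2X^2$. So $N$, and with it $D=\mathbb F1\oplus N$, is power-associative. But $\beta\eta_1=u\eta_2-x(u\eta_1)=-\eta_4\ne0$.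
\end{example}

In general, then, $\alpha$ and $\sigma$ do not commute. The two facts used in the Jordan case were that $\alpha$ can be moved past $\sigma$ and that $v_{n+1}=v_n\alpha$. We prove that weakened forms of both hold from $n=3$ on: $v_n$ annihilates all derivatives of $\alpha$ and $\alpha^2$, and $v_{n+2}-2v_{n+1}\alpha+v_n\alpha^2=0$. The second-order recurrence is matched by the factor $Q^2=(\sigma^2-\alpha)^2$, and the factor $\sigma^6$ turns the three uncontrolled terms $n=0,1,2$ of $\Delta(\lambda)$ into polynomials. For this we need relations among $\alpha,\beta,\gamma$. So far only the cases $i=1,2$ of \eqref{eq:leibniz} have been used; the relations come from the remaining cases, which we package in a series in two variables.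

\subsection*{The two-variable identity}

For $v\in E$ and $k\in\mathbb Z$,
\begin{equation}\label{eq:commute}
\sigma^kv=\sum_{r\ge0}\binom kr v^{(r)}\sigma^{k-r},\qquad\text{where }\binom{-k}{r}=(-1)^r\binom{k+r-1}r .
\end{equation}
Indeed, on the ring of series, left multiplication by $\sigma$ equals $\varrho+\delta=\varrho(1+\delta\varrho^{-1})$, where $\varrho$ is right multiplication by $\sigma$ and $\delta$ is the derivation. The maps $\varrho$ and $\delta$ commute, and $\delta\varrho^{-1}$ lowers the degree, so the binomial series for $(1+\delta\varrho^{-1})^k$ converges.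

By Lemma~\ref{lem:expansion} and $\sigma v_m=v_m\sigma+v_m'$ we have $\mathcal L(\lambda)=\sum_m(v_m\sigma^{-2m-1}+v_m'\sigma^{-2m-2})$. With \eqref{eq:commute}, $\mathcal L(\lambda)v=\sum_{i\ge1}F_i(v)\sigma^{-i}$ for $v\in E$, where
\[
F_i(v)=\sum_{2m+1+r=i}(-1)^r\binom{2m+r}rv_mv^{(r)}+\sum_{2m+2+r=i}(-1)^r\binom{2m+1+r}rv_m'v^{(r)} .
\]
Since $v_0'=0$, the first six are $F_1(v)=v$, $F_2(v)=-v'$, $F_3(v)=\mathcal Hv$ and
\begin{align*}
F_4(v)&=-v'''-3\alpha v'+\beta v,\\
F_5(v)&=v''''+6\alpha v''+v_2v-4\beta v',\\
F_6(v)&=-v^{(5)}-10\alpha v'''-5v_2v'+10\beta v''+v_2'v .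
\end{align*}

\begin{lemma}\label{lem:two}
For all $m,n\ge0$, $F_{2m+1}(v_n)=v_{m+n}$ and $F_{2m+2}(v_n)+F_{2n+2}(v_m)=0$.
\end{lemma}

\begin{proof}
Let $\mu$ be a second central indeterminate and $\tau=\mu-T$. Then $\sigma\tau=\tau\sigma$, $\tau-\sigma=\mu-\lambda$, and everything said about $(\lambda,\sigma)$ holds for $(\mu,\tau)$ with the same $v_n$ and $F_i$. We work with series $\sum c_{kl}\lambda^k\mu^l$ in which $k$ and $l$ are bounded above. Each homogeneous component of such a series is a finite sum, and a nonzero series has a top component. Two consequences follow. First, $\mu-\lambda$ is not a zero divisor: it multiplies a nonzero top component to a nonzero one, as the term with the highest power of $\mu$ shows. Second, the coefficients $c_{ij}\in E$ of an expansion $\sum_{i,j\ge1}c_{ij}\sigma^{-i}\tau^{-j}$ are unique: if $d$ is the least value of $i+j$ with some $c_{ij}\ne0$, the component of degree $-d$ is $\sum_{i+j=d}c_{ij}\lambda^{-i}\mu^{-j}\neq0$.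

Let $S=\mathcal L(\lambda)\Delta(\mu)+\mathcal L(\mu)\Delta(\lambda)$. By \eqref{eq:leibniz}, $S=\sum_n\Delta_n\sum_{i+j=n}\lambda^{-i-1}\mu^{-j-1}$. For commuting invertible $X,Y$ and $k\ge1$, telescoping gives
\[
X^{-k}-Y^{-k}=(Y-X)\sum_{i+j=k+1,\ i,j\ge1}X^{-i}Y^{-j}.
\]
With $(X,Y)=(\lambda,\mu)$ this shows $(\mu-\lambda)S=\Delta(\lambda)-\Delta(\mu)$. With $(X,Y)=(\sigma,\tau)$ and Lemma~\ref{lem:expansion} it shows $\Delta(\lambda)-\Delta(\mu)=(\mu-\lambda)\sum_Nv_N\sum_{i+j=2N+3}\sigma^{-i}\tau^{-j}$. Canceling $\mu-\lambda$ and expanding $S$ by the definition of $F_i$,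
\[
\sum_{i\ge1,\,n\ge0}F_i(v_n)\sigma^{-i}\tau^{-2n-2}+\sum_{j\ge1,\,m\ge0}F_j(v_m)\sigma^{-2m-2}\tau^{-j}=\sum_{N\ge0}v_N\sum_{i+j=2N+3,\ i,j\ge1}\sigma^{-i}\tau^{-j}.
\]
Compare the coefficients of $\sigma^{-2m-1}\tau^{-2n-2}$ and of $\sigma^{-2m-2}\tau^{-2n-2}$.
\end{proof}

The first identity with $m=0,1$ only repeats the definition of $v_n$, and the second with $m=0$ reads $-v_n'+v_n'=0$. We use the next cases. Since $\mathcal H^2v=v''''+\gamma v+2\beta v'+2\alpha v''+\alpha^2v$, we have $F_5(v)-\mathcal H^2v=4\alpha v''-6\beta v'$. So Lemma~\ref{lem:two} gives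
\begin{equation}\label{eq:input}
2\alpha v_n''=3\beta v_n'\quad(n\ge0),\qquad F_4(\alpha)=0,\qquad F_6(\alpha)+F_4(v_2)=0 .
\end{equation}

\subsection*{Relations among $\alpha$, $\beta$, $\gamma$}

Give $\alpha,\beta,\gamma$ the weights $2,3,4$, their degrees of homogeneity in $x$. The derivation raises the weight by $1$, and $v_n$ has weight $2n$. We shall need $v_3\beta$, $v_3\gamma$, $v_3\alpha\beta$ and $v_5$, which have weights $9$, $10$, $11$ and $10$. We therefore climb from weight $5$ to weight $11$, obtaining each row from \eqref{eq:input} and from the rows below it by multiplying and differentiating. In each of the weights $8$ to $11$ the words that matter turn out to be multiples of a single word. Characteristic zero is used here to divide by $2$, $3$, $5$ and $13$. The relations are labeled by their weight.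

\begin{lemma}\label{lem:relations}
Let $z=\alpha\beta^2$, $p=\beta^3$, $w=\alpha^2\beta^2$. Then
\begin{align}
&\gamma'=\beta\alpha-3\alpha\beta;\tag{R5}\label{R5}\\
&\alpha\gamma=\tfrac32\beta^2,\qquad\gamma''=\gamma\alpha-\tfrac{13}2\beta^2;\tag{R6}\label{R6}\\
&\alpha^2\beta=3\gamma\beta-4\beta\gamma,\qquad\alpha\beta\alpha=\tfrac{21}2\gamma\beta-\tfrac{23}2\beta\gamma;\tag{R7}\label{R7}\\
&\beta\alpha\beta=\beta^2\alpha=z,\qquad\gamma^2=-\tfrac32z,\qquad\gamma'\beta=\beta\gamma'=-2z;\tag{R8}\label{R8}\\
&\alpha\beta\gamma=\gamma\alpha\beta=\gamma\beta\alpha=\beta\gamma\alpha=\tfrac32p,\qquad\alpha^3\beta=-\tfrac32p,\qquad z'=4p;\tag{R9}\label{R9}\\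
&\alpha z=z\alpha=\beta\alpha^2\beta=w,\qquad\beta^2\gamma=\beta\gamma\beta=\gamma\beta^2=-w,\qquad p'=-3w;\tag{R10}\label{R10}\\
&z\beta=\beta z=\alpha p,\qquad\gamma\alpha^2\beta=\tfrac32\alpha p.\tag{R11}\label{R11}
\end{align}
\end{lemma}

\begin{proof}
\emph{Weights 5 and 6.} The equation $F_4(\alpha)=0$ is \eqref{R5}, and the first equation of \eqref{eq:input} with $n=1$ is $2\alpha\gamma=3\beta^2$. Differentiating \eqref{R5}, $\gamma''=\gamma\alpha+\beta^2-3\beta^2-3\alpha\gamma=\gamma\alpha-\frac{13}2\beta^2$. For $v_2=\gamma+\alpha^2$ we get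
\begin{equation}\label{eq:v2}
v_2'=2\beta\alpha-2\alpha\beta,\qquad v_2''=2\gamma\alpha-2\alpha\gamma=2\gamma\alpha-3\beta^2 .
\end{equation}

\emph{Weight 7.} Differentiating once more and using \eqref{R5},
\[
\gamma'''=\beta\alpha^2-3\alpha\beta\alpha-\tfrac{11}2\gamma\beta-\tfrac{13}2\beta\gamma,\qquad
v_2'''=2\beta\alpha^2-6\alpha\beta\alpha-\gamma\beta-3\beta\gamma .
\]
Therefore
\begin{align*}
F_6(\alpha)&=-\gamma'''-10(\alpha\beta\alpha-3\alpha^2\beta)-5(\gamma\beta+\alpha^2\beta)+10\beta\gamma+(2\beta\alpha^2-2\alpha\beta\alpha)\\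
&=\beta\alpha^2-9\alpha\beta\alpha+25\alpha^2\beta+\tfrac12\gamma\beta+\tfrac{33}2\beta\gamma,\\
F_4(v_2)&=-v_2'''-3(2\alpha\beta\alpha-2\alpha^2\beta)+(\beta\gamma+\beta\alpha^2)=-\beta\alpha^2+6\alpha^2\beta+\gamma\beta+4\beta\gamma,
\end{align*}
and the last equation of \eqref{eq:input} is $-9\alpha\beta\alpha+31\alpha^2\beta+\frac32\gamma\beta+\frac{41}2\beta\gamma=0$. Differentiating $\alpha\gamma=\frac32\beta^2$ gives $\beta\gamma+\alpha\gamma'=\frac32(\gamma\beta+\beta\gamma)$, that is, $\alpha\beta\alpha=3\alpha^2\beta+\frac32\gamma\beta+\frac12\beta\gamma$. Substituting, $4\alpha^2\beta-12\gamma\beta+16\beta\gamma=0$. This proves both parts of \eqref{R7}.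

\emph{Weight 8.} By \eqref{eq:v2} and \eqref{R6}, $2\alpha v_2''=6\beta^2\alpha-6z$ and $3\beta v_2'=6\beta^2\alpha-6\beta\alpha\beta$, so \eqref{eq:input} with $n=2$ gives $\beta\alpha\beta=z$. Put $\bar z=\beta^2\alpha$. By \eqref{R5}, $\gamma'\beta=-2z$ and $\beta\gamma'=\bar z-3z$. Differentiate the first part of \eqref{R7}. The left side gives $\beta\alpha\beta+\alpha\beta^2+\alpha(\alpha\gamma)=\frac72z$, the right side gives $3\gamma'\beta-\gamma^2-4\beta\gamma'=6z-\gamma^2-4\bar z$, so $\gamma^2=\frac52z-4\bar z$. Differentiate the second part. The left side gives $\beta^2\alpha+(\alpha\gamma)\alpha+\alpha\beta^2=\frac52\bar z+z$, the right side gives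
\[
\tfrac{21}2\gamma'\beta-\gamma^2-\tfrac{23}2\beta\gamma'=-21z-\bigl(\tfrac52z-4\bar z\bigr)-\tfrac{23}2(\bar z-3z)=11z-\tfrac{15}2\bar z .
\]
Hence $10\bar z=10z$, and \eqref{R8} follows.

\emph{Weight 9.} Differentiate the three expressions $\alpha\beta^2$, $\beta\alpha\beta$, $\beta^2\alpha$ for $z$, using $\alpha\gamma\beta=\beta\alpha\gamma=\frac32p$:
\[
z'=\tfrac52p+\alpha\beta\gamma=\gamma\alpha\beta+\tfrac52p=\gamma\beta\alpha+\beta\gamma\alpha+p .
\]
Put $\rho=\alpha\beta\gamma=\gamma\alpha\beta$; then $\gamma\beta\alpha+\beta\gamma\alpha=\frac32p+\rho$. Differentiating $\gamma^2=-\frac32z$ and using \eqref{R5},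
\[
\bigl(\tfrac32p-3\rho\bigr)+\bigl(\gamma\beta\alpha-3\rho\bigr)=\gamma'\gamma+\gamma\gamma'=-\tfrac{15}4p-\tfrac32\rho .
\]
So $\gamma\beta\alpha=-\frac{21}4p+\frac92\rho$ and $\beta\gamma\alpha=\frac{27}4p-\frac72\rho$. To find $\rho$, compute $\alpha^2\beta\alpha$ from each part of \eqref{R7}:
\[
\alpha(\alpha\beta\alpha)=\tfrac{63}4p-\tfrac{23}2\rho,\qquad(\alpha^2\beta)\alpha=3\gamma\beta\alpha-4\beta\gamma\alpha=-\tfrac{171}4p+\tfrac{55}2\rho .
\]
Thus $39\rho=\frac{117}2p$ and $\rho=\frac32p$. Then $\gamma\beta\alpha=\beta\gamma\alpha=\frac32p$, $z'=4p$, and $\alpha^3\beta=3\alpha\gamma\beta-4\rho=-\frac32p$.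

\emph{Weight 10.} We have $w=\alpha z=\alpha(\beta^2\alpha)=(\alpha\beta^2)\alpha=z\alpha$. Computing $\alpha\gamma^2$ from \eqref{R6} and from \eqref{R8} gives $\frac32\beta^2\gamma=-\frac32w$. Differentiating $\alpha\beta\gamma=\frac32p$ gives $\frac32p'=\beta^2\gamma+\alpha\gamma^2+\alpha\beta\gamma'=-w-\frac32w-2w$, so $p'=-3w$. Differentiating $\gamma\beta\alpha=\frac32p$ gives $-\frac92w=\gamma'\beta\alpha+\gamma^2\alpha+\gamma\beta^2=-2w-\frac32w+\gamma\beta^2$, so $\gamma\beta^2=-w$. From $p'=\gamma\beta^2+\beta\gamma\beta+\beta^2\gamma$ we get $\beta\gamma\beta=-w$, and \eqref{R7} gives $\beta\alpha^2\beta=3\beta\gamma\beta-4\beta^2\gamma=w$.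

\emph{Weight 11.} We have $z\beta=\alpha\beta^3=\alpha p$ and $\beta z=(\beta\alpha\beta)\beta=z\beta$. Hence $w'=\beta z+\alpha z'=5\alpha p$. Differentiating $\gamma\beta^2=-w$ gives $-5\alpha p=\gamma'\beta^2+\gamma^2\beta+\gamma\beta\gamma=-2\alpha p-\frac32\alpha p+\gamma\beta\gamma$, so $\gamma\beta\gamma=-\frac32\alpha p$. By \eqref{R7}, $\gamma\alpha^2\beta=3\gamma^2\beta-4\gamma\beta\gamma=-\frac92\alpha p+6\alpha p=\frac32\alpha p$.
\end{proof}

\subsection*{The operators $v_n$ for $n\ge3$}

By \eqref{eq:v2} and \eqref{R6},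
\[
v_3=v_2''+\alpha\gamma+\alpha^3=2\gamma\alpha-\tfrac32\beta^2+\alpha^3 .
\]
We want $v_n$ to annihilate, from the left, all derivatives of $\alpha$ and $\alpha^2$. To pass from $v_n$ to $v_{n+1}=\mathcal Hv_n$ we need a set of annihilated operators that is stable under the derivation. It must contain $\beta$, $\gamma$ and $\gamma'=\beta\alpha-3\alpha\beta$, so we allow left factors $\alpha^k$. Let $E_0$ be the unital subalgebra of $E$ generated by $\alpha,\alpha',\alpha'',\dots$, which is stable under the derivation, and let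
\[
\mathcal I=\sum_{k\ge0}\bigl(\alpha^k\beta E_0+\alpha^k\gamma E_0\bigr).
\]
This is a right ideal of $E_0$, and $\mathcal I'\subseteq\mathcal I$, because $(\alpha^k)'=\sum_{i}\alpha^i\beta\alpha^{k-1-i}$, $\alpha^k\beta'=\alpha^k\gamma$ and $\alpha^k\gamma'=\alpha^k\beta\alpha-3\alpha^{k+1}\beta$ all lie in $\mathcal I$. Since $\alpha'=\beta$ and $(\alpha^2)'=\beta\alpha+\alpha\beta$ are in $\mathcal I$, so are $\alpha^{(j)}$ and $(\alpha^2)^{(j)}$ for all $j\ge1$.

\begin{lemma}\label{lem:annihilate}
For $n\ge3$ we have $v_n\mathcal I=v_n'\mathcal I=v_n''\mathcal I=0$. Consequently, for $n\ge3$, $k\in\mathbb Z$ and $l\in\{1,2\}$,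
\[
\mathcal H(v_n\alpha^l)=v_{n+1}\alpha^l,\qquad v_n\sigma^k\alpha^l=v_n\alpha^l\sigma^k .
\]
\end{lemma}

\begin{proof}
We first show $v_3\mathcal I=0$, that is, $v_3\alpha^k\beta=v_3\alpha^k\gamma=0$ for all $k\ge0$. By Lemma~\ref{lem:relations},
\begin{align*}
v_3\beta&=2\gamma\alpha\beta-\tfrac32p+\alpha^3\beta=3p-\tfrac32p-\tfrac32p=0,\\
v_3\gamma&=2\gamma(\alpha\gamma)-\tfrac32\beta^2\gamma+\alpha^2(\alpha\gamma)=-3w+\tfrac32w+\tfrac32w=0,\\
v_3\alpha\beta&=2\gamma\alpha^2\beta-\tfrac32z\beta+\alpha(\alpha^3\beta)=3\alpha p-\tfrac32\alpha p-\tfrac32\alpha p=0,\\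
v_3\alpha^2\beta&=3(v_3\gamma)\beta-4(v_3\beta)\gamma=0 .
\end{align*}
For $k\ge3$, \eqref{R9} gives $v_3\alpha^k\beta=-\frac32(v_3\alpha^{k-3}\beta)\beta^2$, which is $0$ by induction on $k$. For $k\ge1$, \eqref{R6} gives $v_3\alpha^k\gamma=\frac32(v_3\alpha^{k-1}\beta)\beta=0$.

Now let $v\in E$ satisfy $v\mathcal I=0$. For $\omega\in\mathcal I$ we have $0=(v\omega)'=v'\omega+v\omega'=v'\omega$, since $\omega'\in\mathcal I$. So $v'\mathcal I=0$, hence $v''\mathcal I=0$, hence $(\mathcal Hv)\mathcal I=0$. The first claim follows by induction on $n$. In $\mathcal H(v_n\alpha^l)=v_n''\alpha^l+2v_n'(\alpha^l)'+v_n(\alpha^l)''+\alpha v_n\alpha^l$ the two middle terms vanish, and in the expansion of $v_n\sigma^k\alpha^l$ by \eqref{eq:commute} all terms with $r\ge1$ vanish.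
\end{proof}

\begin{lemma}\label{lem:recurrence}
For $n\ge3$, $u_n:=v_{n+2}-2v_{n+1}\alpha+v_n\alpha^2=0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:annihilate}, $u_{n+1}=\mathcal Hu_n$, so it suffices to show $u_3=0$. Let $g=v_4-v_3\alpha$. By the same lemma $\mathcal Hg=v_5-v_4\alpha$, so
\[
u_3=\mathcal Hg-g\alpha=g''+\alpha g-g\alpha .
\]
To compute $g$ we differentiate the three terms of $v_3$ twice, using \eqref{R6} and \eqref{R8}:
\begin{align*}
(2\gamma\alpha)''&=2\gamma''\alpha+4\gamma'\beta+2\gamma^2=2\gamma\alpha^2-13z-8z-3z=2\gamma\alpha^2-24z,\\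
(\beta^2)''&=\gamma'\beta+2\gamma^2+\beta\gamma'=-7z,\\
(\alpha^3)''&=\gamma\alpha^2+\alpha\gamma\alpha+\alpha^2\gamma+2(\beta^2\alpha+\beta\alpha\beta+\alpha\beta^2)=\gamma\alpha^2+9z .
\end{align*}
So $v_3''=3\gamma\alpha^2-\frac92z$. Also $\alpha v_3=3z-\frac32z+\alpha^4$ and $v_3\alpha=2\gamma\alpha^2-\frac32z+\alpha^4$. Hence $v_4=3\gamma\alpha^2-3z+\alpha^4$ and
\[
g=\gamma\alpha^2-\tfrac32z .
\]
By \eqref{R8} and \eqref{R10}, each of $\beta^2\alpha^2$, $\beta\alpha\beta\alpha$, $\alpha\beta^2\alpha$, $\alpha\beta\alpha\beta$ is $z\alpha$ or $\alpha z$, hence equal to $w$. Therefore $\alpha g=\frac32\beta^2\alpha^2-\frac32w=0$ and $g\alpha=\gamma\alpha^3-\frac32w$. The four terms of $g''=\gamma''\alpha^2+2\gamma'(\alpha^2)'+\gamma(\alpha^2)''-\frac32z''$ are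
\begin{align*}
\gamma''\alpha^2&=\gamma\alpha^3-\tfrac{13}2w,\\
2\gamma'(\alpha^2)'&=2(\beta\alpha-3\alpha\beta)(\beta\alpha+\alpha\beta)=2(w+w-3w-3w)=-8w,\\
\gamma(\alpha^2)''&=\gamma\bigl(\gamma\alpha+2\beta^2+\tfrac32\beta^2\bigr)=-\tfrac32w-\tfrac72w=-5w,\\
-\tfrac32z''&=-6p'=18w .
\end{align*}
Their sum is $\gamma\alpha^3-\frac32w=g\alpha$, so $u_3=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:identity}]
By Lemma~\ref{lem:expansion}, $\Delta(\lambda)\sigma^6Q^2=\sum_{n\ge0}v_n\sigma^{4-2n}Q^2$, and $Q^2=\sigma^4-\sigma^2\alpha-\alpha\sigma^2+\alpha^2$. For $n\ge3$, Lemma~\ref{lem:annihilate} moves $\alpha$ and $\alpha^2$ to the left of the powers of $\sigma$: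
\[
v_n\sigma^{4-2n}Q^2=v_n\sigma^{8-2n}-2v_n\alpha\sigma^{6-2n}+v_n\alpha^2\sigma^{4-2n}.
\]
Summing over $n\ge3$ and collecting equal powers of $\sigma$,
\[
\Delta(\lambda)\sigma^6Q^2=(\sigma^4+\alpha\sigma^2+v_2)Q^2+v_3\sigma^2+(v_4-2v_3\alpha)+\sum_{n\ge3}u_n\sigma^{4-2n}.
\]
The last sum vanishes by Lemma~\ref{lem:recurrence}. Hence $\mathcal L(\lambda)\sigma^6Q^2=\sigma\Delta(\lambda)\sigma^6Q^2$ is a polynomial in $\lambda$, and \eqref{eq:dictionary} gives the theorem.
\end{proof}

\section{Homomorphisms without dense range, and the role of the hypotheses}\label{sec:hyp}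

When the spectral radius of $B$ dominates the norm, Theorem~\ref{thm:radius} gives continuity directly.

\begin{corollary}\label{cor:nodense}
Let $B$ be a complete normed algebra admitting power-associativity, and suppose that $\|b\|\le k\,r(b)$ for all $b\in B$. Then every homomorphism $\Phi$ from a complete normed algebra $A$ to $B$ satisfies $\|\Phi(a)\|\le k\|a\|$ for all $a\in A$.
\end{corollary}

\begin{proof}
$\|\Phi(a)\|\le k\,r(\Phi(a))\le k\|a\|$.
\end{proof}

A JB-algebra is a complete normed real Jordan algebra in which $\|b^2\|=\|b\|^2$ and $\|b^2\|\le\|b^2+c^2\|$. The first condition gives $\|b^{2^n}\|=\|b\|^{2^n}$, so $r(b)=\|b\|$, and every homomorphism from a complete normed real algebra to a JB-algebra is contractive.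

In the proof of Theorem~\ref{thm:main}, density of the range is used only to make the separating space an ideal (Lemma~\ref{lem:ideal}); the unit of $B/M$ is used in Lemma~\ref{lem:closed} and in the final contradiction; completeness of $A$ is used in Lemma~\ref{lem:domain} and in the closed graph theorem. None of the three can be omitted. In the first two examples, $A$ is an infinite-dimensional Banach space with the zero product and $f$ is a discontinuous linear functional on $A$.

\begin{example}[density]\label{ex:density}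
Let $\Phi(a)=f(a)E_{12}\in M_2(\mathbb K)$. Since $E_{12}^2=0$, $\Phi$ is a discontinuous homomorphism into a simple unital associative algebra. This is consistent with Theorem~\ref{thm:radius}, as $r(\Phi(a))=0$.
\end{example}

\begin{example}[units]\label{ex:units}
Let $B$ be $\mathbb K$ with the zero product. It is associative and has no ideals other than $0$ and $B$, but it has no unit, and its strong radical is $B$. The map $f:A\to B$ is a discontinuous surjective homomorphism.
\end{example}

\begin{example}[completeness of the domain]\label{ex:complete}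
Let $A=\mathbb K[X]$ with the algebra norm $\|\sum_k\xi_kX^k\|=\sum_k|\xi_k|$, and let $\Phi:A\to\mathbb K$ be evaluation at $2$. Then $\Phi$ is a surjective homomorphism, $2^{-n}X^n\to0$ and $\Phi(2^{-n}X^n)=1$, so $\Phi$ is discontinuous. Also $r(\Phi(X))=2>\|X\|$, so Theorem~\ref{thm:radius} fails as well.
\end{example}

\begin{thebibliography}{9}

\bibitem{NANA}
\emph{Non-Associative Normed Algebras},
\texttt{http://ndl.ethernet.edu.et/bitstream/123456789/32999/1/4.pdf.pdf}

\end{thebibliography}
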